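# Almost every decision function costs $n\log\log n$ noisy broadcasts

## 1. The linear guess on dictators, multiplexers and parity

Each of $n$ processors holds one bit. A receiver wants a single bit $f(x_1,\dots,x_n)$ and tolerates error $1/3$. Without noise, $n$ broadcasts do the job. With noise, each broadcast still carries a constant amount of information, and only one bit of output is wanted. So the first guess is *yes*: a constant number of broadcasts per processor should suffice for every $f$. We fix the model and test this guess.

**Definition (noisy broadcast, El Gamal's model).** Fix $\varepsilon\in(0,1/2)$. There are processors $P_0,P_1,\dots,P_n$. For $1\le i\le n$, $P_i$ holds a private bit $x_i$; the receiver $P_0$ has no input. A protocol fixes in advance a schedule, that is, a sequence of processors saying who speaks at each step; the schedule depends neither on the input, nor on the communication, nor on any randomness. At each step the designated processor broadcasts one bit, which may depend on its input bit, on the bits it has received so far, and on its private randomness.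 Each other processor receives that bit flipped with probability $\varepsilon$, independently for each recipient and each step. At the end $P_0$ outputs a value computed from the bits it received and its private randomness. The cost is the number of broadcasts. The protocol computes $f:\{0,1\}^n\to\{0,1\}$ with constant error if for every $x$ the output is $f(x)$ with probability at least $2/3$.

The question, taken from "Lower Bounds for the Noisy Broadcast Problem", is whether there is $C=C(\varepsilon)$ such that for every $n$, every $f:\{0,1\}^n\to\{0,1\}$ has a protocol with at most $Cn$ broadcasts and error at most $1/3$ on every input.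

Throughout, $\ln$ is the natural logarithm, entropies are in nats, and
$$\lambda=\ln\frac{1-\varepsilon}{\varepsilon}>0,\qquad \beta=\beta_\varepsilon=2\sqrt{\varepsilon(1-\varepsilon)}<1 .$$

Repetition is the basic tool. If a bit is sent $k$ times and the listener takes the majority (a tie counts as an error), then
$$\Pr[\text{error}]\le\beta^{k}.\tag{1}$$
Indeed, let $X$ be the number of flipped copies. Then $\Pr[X\ge k/2]\le\mathbb E e^{\lambda(X-k/2)}=\bigl((1-\varepsilon+\varepsilon e^{\lambda})e^{-\lambda/2}\bigr)^k$. Since $e^\lambda=\frac{1-\varepsilon}\varepsilon$, the bracket is $2(1-\varepsilon)\sqrt{\varepsilon/(1-\varepsilon)}=\beta$.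

*Few variables.* If $f$ depends on $m$ variables, let each of their holders repeat its bit $\lceil\ln(3m)/\ln(1/\beta)\rceil$ times. By (1) some majority is wrong with probability at most $m\cdot\frac1{3m}=\frac13$. For a dictator ($m=1$) the cost is a constant. For $m\le n/\ln n$ and $n\ge 3$ the cost is at most $\frac{n}{\ln n}\bigl(\frac{\ln 3+\ln n}{\ln(1/\beta)}+1\bigr)=O_\varepsilon(n)$. For $m=n$ we get $O_\varepsilon(n\ln n)$ for every $f$ (with $n\ge 2$), so only $n\to\infty$ matters.

*A function of all variables.* Let $n=a+2^a$ with $a\ge1$. The first $a$ bits are an address, and $f(x)$ is the data bit they point to. Let the address bits be repeated $\lceil\ln(6a)/\ln(1/\beta)\rceil$ times and the data bits $\lceil\ln 6/\ln(1/\beta)\rceil$ times. The address is wrong with probability at most $a\cdot\frac1{6a}$ and the addressed data bit with probability at most $\frac16$. The total error is at most $\frac13$, and the cost is $O_\varepsilon(a\ln (6a)+2^a)=O_\varepsilon(n)$. So dependence on all the bits is not an obstacle in itself.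

*Parity, with nobody listening but $P_0$.* Let each $P_i$ repeat $x_i$ exactly $k$ times, with $x$ uniform. If $P_0$ received $N_i$ more zeros than ones from $P_i$, the posterior odds of $x_i=0$ are $e^{\lambda N_i}$, so $\mathbb E[(-1)^{x_i}\mid\text{received}]=\tanh(\lambda N_i/2)$. The $x_i$ are independent given what $P_0$ received. Hence the advantage $2p_{\rm succ}-1$ of the best guess of the parity is
$$\mathbb E\prod_{i=1}^n\bigl|\tanh(\lambda N_i/2)\bigr|\le\tanh(\lambda k/2)^n=\Bigl(1-\frac2{e^{\lambda k}+1}\Bigr)^n\le\exp\Bigl(-\frac{2n}{e^{\lambda k}+1}\Bigr).\tag{2}$$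
Success probability $2/3$ needs advantage at least $1/3$, so $e^{\lambda k}\ge\frac{2n}{\ln3}-1\ge\frac n2$, that is, $k\ge\frac1\lambda\ln\frac n2$. Pure repetition of inputs is therefore not linear for parity. To save the guess, the processors must listen to each other.

## 2. $O(n\ln\ln n)$ broadcasts by coding in logarithmic blocks

Listening helps greatly. The following theorem is due to Gallager 1988.

**Theorem 1.** There is $C'(\varepsilon)$ such that for $n\ge16$ some protocol with at most $C'(\varepsilon)\,n\ln\ln n$ broadcasts lets $P_0$ learn all of $x$ with probability at least $1-n^{-2}$, for every $x$.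

The idea is that a group of about $\log n$ processors first learns its own bits, at $O(\ln\ln n)$ repetitions each, and then acts like one sender using an error-correcting code. A few confused members do no harm.

**Step 1: blocks and codes.** This step fixes the data. Let $b=\lceil\log_2n\rceil$ and $p=2^{-80}$. Write $n=kb+r$ with $0\le r<b$; then $k\ge1$, and $k-1$ blocks of size $b$ together with one of size $b+r$ partition $[n]$ into blocks with sizes in $[b,2b)$. For a block of size $m$ we want an injective code $\{0,1\}^m\to\{0,1\}^{3m}$ with minimum distance at least $3m/10$. Choose codewords greedily (Gilbert–Varshamov). Each chosen codeword excludes the words at distance less than $3m/10$ from it, at most $2^{3mH_2(0.1)}$ of them, where $H_2$ is the binary entropy and $H_2(0.1)<0.47$. Since $2^m\cdot2^{1.41m}<2^{3m}$, we are not stuck before $2^m$ codewords are chosen.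

**Step 2: the block learns itself.** Every $P_i$ broadcasts $x_i$ exactly $\rho=\lceil\ln(4b/p)/\ln(1/\beta)\rceil$ times. Every processor decodes the bits of its own block by majority and knows its own bit. By (1) it errs somewhere with probability at most $2b\beta^\rho\le p/2$.

**Step 3: the block speaks with one voice.** The $k$-th member of each block broadcasts code bits $3k-2,3k-1,3k$ of the encoding of *its decoded version* of the block, each $\rho'=\lceil\ln(6/p)/\ln(1/\beta)\rceil$ times. $P_0$ takes majorities and decodes each block to the nearest codeword.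

**Step 4: error bound.** This step shows that bad members are rare and independent. Call a member *bad* if it erred in Step 2, or if $P_0$'s majority for one of its three bits differs from what it sent (ties included). This has probability at most $\frac p2+3\beta^{\rho'}\le\frac p2+\frac p2=p$. For fixed $x$ the event depends only on that member's reception noise in Step 2 and on $P_0$'s reception noise for that member's broadcasts in Step 3. So these events are independent over members. A block of size $m$ has at least $m/20$ bad members with probability at most $2^mp^{m/20}=2^{-3m}\le n^{-3}$: sum over the fewer than $2^m$ subsets of size $\lceil m/20\rceil$. Otherwise fewer than $3m/20$ code bits are wrong. That is less than half the minimum distance, so decoding is correct. There are at most $n$ blocks, so the error is at most $n^{-2}$.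

**Step 5: cost.** The cost is $n(\rho+3\rho')$. Here $\rho'=O_\varepsilon(1)$ and $\rho=O_\varepsilon(1+\ln b)$. Since $b\le1+\log_2n$ and $\ln\ln16>1$, this is $O_\varepsilon(n\ln\ln n)$. $\blacksquare$

It is tempting to shorten Step 2. With a constant number $k$ of repetitions, a majority is wrong with probability at least $\varepsilon^k$. So a member gets all the other bits of its block right with probability at most $(1-\varepsilon^k)^{b-1}\to0$, and nearly every member encodes a wrong word. In this protocol the factor $\ln\ln n$ cannot be dropped. Still, it transmits *all* of $x$, and the question asks for one bit.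

## 3. The lower bound, and why one cannot count protocols

The guess is wrong.

**Theorem 2.** Fix $\varepsilon\in(0,1/2)$ and put $c=\frac1{288\lambda}$. There is $n_0(\varepsilon)$ such that for $n\ge n_0(\varepsilon)$, all but a fraction $e^{-n^{4.6}}$ of the functions $f:\{0,1\}^n\to\{0,1\}$ have this property: every noisy broadcast protocol with at most $c\,n\ln\ln n$ broadcasts outputs $f(x)$ with probability at most $\frac12+\frac12(\ln n)^{-1/2}$, averaged over uniform $x$.

*The answer to the question is no, for every fixed $\varepsilon\in(0,1/2)$.* Given $C$, take $n\ge n_0(\varepsilon)$ with $c\ln\ln n\ge C$ and $(\ln n)^{-1/2}<\frac13$. For almost every $f$ on $n$ bits, every protocol with at most $Cn$ broadcasts has average success probability below $\frac12+\frac16=\frac23$. So none has success probability at least $\frac23$ on every input.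

A sensible first approach is counting. Let $F=(-1)^f$ with $f$ uniformly random. For one fixed protocol with output $o$, let $m(x)=\mathbb E[(-1)^o\mid x]$. Its average success probability is $\frac12+\frac12\,2^{-n}\sum_xF(x)m(x)$. Since $|m|\le1$, Hoeffding's inequality gives $\Pr_F[2^{-n}\sum_xF(x)m(x)>\frac13]\le e^{-2^n/18}$. A union bound over protocols would finish. But $P_0$'s output rule alone is an arbitrary function of $T$ received bits, so there are at least $2^{2^T}$ protocols, which for $T\ge n$ is at least $2^{2^n}=e^{(\ln2)2^n}$. The union bound is already lost at $T=n$.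

The way past this is not to describe the protocol. Fix what happened in a run, a *transcript* $q$, and a center $z\in\{0,1\}^n$. Look only at the inputs $z^u$, meaning $z$ with a set $u$ of six coordinates flipped. There are about $n^6$ of them, and the only thing the transcript says about them is the list of likelihoods $P_{z^u}(q)$. Three facts will be proved.

1. For a suitable notion of transcript, the likelihoods around $z$ are usually spread out: no $z^u$ carries more than about $n^{-5}$ of the total. So about $n^5$ independent random signs $F(z^u)$ are being averaged.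
2. The list $u\mapsto P_{z^u}(q)/P_z(q)$ is, up to a small relative error, one of at most $e^{n^{4.3}}$ lists, whatever the protocol is.
3. A random $F$ is nearly uncorrelated with all these lists at once.

## 4. Relative entropy and Hoeffding bounds

For laws on a finite set with $Q>0$ wherever $P>0$, put $D(P\|Q)=\sum_qP(q)\ln\frac{P(q)}{Q(q)}\ge0$. For example, the law of $0\oplus\text{Bernoulli}(\varepsilon)$ relative to that of $1\oplus\text{Bernoulli}(\varepsilon)$ has divergence $(1-\varepsilon)\lambda-\varepsilon\lambda=(1-2\varepsilon)\lambda$.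

The mutual information $I(Y;Q)$ is the average over $q$ of the divergence of the conditional law of $Y$ given $q$ from the law of $Y$. It is symmetric and is at most the entropy of $Q$, hence at most $\ln(\text{number of values of }Q)$. If $Y=(Y_0,\dots,Y_n)$ has *independent* components, then
$$I(Y;Q)=\sum_iI(Y_i;Q\mid Y_{<i})=\sum_iI(Y_i;Q,Y_{<i})\ge\sum_iI(Y_i;Q).\tag{3}$$
The first equality is the chain rule. The second is the chain rule again together with $I(Y_i;Y_{<i})=0$.

**Donsker–Varadhan inequality.** $\mathbb E_\nu X\le D(\nu\|W)+\ln\mathbb E_We^X$. Indeed, let $W'=We^X/\mathbb E_We^X$. Then $D(\nu\|W)-\mathbb E_\nu X+\ln\mathbb E_We^X=D(\nu\|W')\ge0$.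

**Hoeffding's lemma.** If $X$ has mean zero and values in an interval of length $R$, then $\ln\mathbb Ee^{vX}\le v^2R^2/8$.

**Hoeffding's inequality.** For $M$ i.i.d. variables in an interval of length $R$, the empirical mean deviates from the mean by more than $\delta$ with probability at most $2e^{-2M\delta^2/R^2}$. For independent uniform signs $F_u$ and reals $a_u$, $\Pr[|\sum a_uF_u|>t]\le2\exp\bigl(-t^2/(2\sum a_u^2)\bigr)$.

## 5. Transcripts of hypothetical answers and their product form

Let $n$ be large and $T=\lfloor cn\ln\ln n\rfloor$. Pad every protocol to exactly $T$ broadcasts by letting $P_0$ send ignored zeros at the end. The schedule is $s_1,\dots,s_T\in\{0,\dots,n\}$. At step $t$ the speaker $i=s_t$ broadcasts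
$$b_t=B_t\bigl(x_i,(r_{i,\tau})_{\tau<t,\,s_\tau\ne i},\omega_i\bigr),$$
where $\omega_i$ is its private randomness; for $i=0$ there is no dependence on an input. Processor $i'\ne s_t$ receives $r_{i',t}=b_t\oplus\eta_{i',t}$ with i.i.d. Bernoulli($\varepsilon$) noise.

Let $k_j$ be the number of times $P_j$ speaks, $d=\lfloor2T/n\rfloor$ and $A=\{j\in[n]:k_j\le d\}$. Each $j\in[n]\setminus A$ has $k_j>2T/n$, and $\sum_jk_j\le T$. So at most $n/2$ indices are outside $A$, and $|A|\ge n/2$. Put $\Lambda=e^{\lambda d}\ge1$. Since $d\le2c\ln\ln n$,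
$$\Lambda\le(\ln n)^{2c\lambda}=(\ln n)^{1/144}.\tag{4}$$
This is where $\ln\ln n$ enters: if $P_j$ speaks at most $d$ times, then flipping $x_j$ changes the likelihood of what one listener hears from it by at most a factor $\Lambda$, a small power of $\ln n$.

What should the transcript be? The obvious choice $(b_1,\dots,b_T)$ fails at once. If everyone simply broadcasts its input, the transcript determines $x$, and every flip has likelihood $0$. We must record enough to make the law tractable while keeping each input behind noise. So we record *what the speaker would have said with either input bit*, and let the true input select between the two answers only inside the noisy copies.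

**Step 1: an equivalent process.** This step rewrites the protocol, without changing its law, so that inputs enter only through noisy copies. Fix $x$ and set $x_0:=0$. Take independent Bernoulli($\varepsilon$) variables $\eta_{i,t},\eta'_{i,t}$ and independent $\omega_i$. At step $t$ with speaker $i=s_t$, let $q_t=(q_t^0,q_t^1)$ with
$$q_t^a=B_t\bigl(a,(\tilde r_{i,\tau})_{\tau<t,\,s_\tau\ne i},\omega_i\bigr),$$
so $q_t^0=q_t^1$ if $i=0$. The broadcast bit is $\tilde b_t=q_t^{x_i}$. Every $i'\ne s_t$ gets
$$\tilde r_{i',t}=\begin{cases}q_t^0\oplus y_{i',t},\quad y_{i',t}:=x_{s_t}\oplus\eta_{i',t},&\text{if }q_t^0\ne q_t^1,\\ q_t^0\oplus\eta'_{i',t}&\text{if }q_t^0=q_t^1.\end{cases}\tag{5}$$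
If $q_t^0\ne q_t^1$, then $q_t^0\oplus x_{s_t}=\tilde b_t$. So in both cases $\tilde r_{i',t}=\tilde b_t\oplus\hat\eta_{i',t}$, where $\hat\eta_{i',t}$ is $\eta_{i',t}$ or $\eta'_{i',t}$ according to $q_t$. Now $q_t$ is determined by $\omega$ and the variables $\eta,\eta'$ at steps $<t$. Conditionally on these, $(\hat\eta_{i',t})_{i'}$ is therefore i.i.d. Bernoulli($\varepsilon$). By induction on $t$, all $\hat\eta$ are i.i.d. Bernoulli($\varepsilon$) and independent of $\omega$. So the modified process has exactly the law of the original protocol.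

**Definition (transcript and tables).** With $o\in\{0,1\}$ the output of $P_0$, the transcript is $q=(q_1,\dots,q_T,o)$. It has at most $2T+1$ bits, and its law is $P_x$. The table of processor $i$ is $y^{(i)}=(y_{i,t})_{t:\,s_t\notin\{0,i\}}$. Its law $W_x^{(i)}$ is a product of independent bits $x_{s_t}\oplus\text{Bernoulli}(\varepsilon)$.

*Example.* Let $n=2$. $P_1$ broadcasts $x_1$, then $P_2$ broadcasts $r_{2,1}\oplus x_2$, and $P_0$ outputs the second bit it receives. Then $q_1=(0,1)$ always, and $q_2=(y_{2,1},1\oplus y_{2,1})$, $o=q_2^0\oplus y_{0,2}$. For $q_1=(0,1)$ and $q_2\in\{(0,1),(1,0)\}$,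
$$P_x(q)=\Pr[x_1\oplus\eta_{2,1}=q_2^0]\cdot\Pr[x_2\oplus\eta_{0,2}=o\oplus q_2^0].$$
There is one factor for $P_2$ (through its table) and one for $P_0$. Flipping $x_1$ multiplies $P_x(q)$ by $e^{\pm\lambda}$ and never by $0$.

**Step 2: product form.** This step shows that the example is typical. For $s_t=i$, $q_t$ is a function of $(q_1,\dots,q_{t-1})$, $y^{(i)}$ and $\omega_i':=(\omega_i,\eta'_{i,\cdot})$, because by (5) these determine the $\tilde r_{i,\tau}$, $\tau<t$. Likewise $o$ is a function of $q_1,\dots,q_T,y^{(0)},\omega_0'$. So the event that the transcript equals $q$ is the intersection over $i$ of the events that $(y^{(i)},\omega'_i)$ is consistent with processor $i$'s entries of $q$ (given the earlier entries of $q$; for $i=0$ the entries include $o$). Given $x$, the pairs $(y^{(i)},\omega_i')$ are independent over $i$, and $y^{(i)}$ is independent of $\omega'_i$. Hence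
$$P_x(q)=\prod_{i=0}^n\Phi_i(q;x),\qquad\Phi_i(q;x)=\mathbb E_{y\sim W_x^{(i)}}\,g_{i,q}(y),\tag{6}$$
where $g_{i,q}(y)\in[0,1]$ is the probability over $\omega_i'$ that $(y,\omega'_i)$ is consistent with processor $i$'s entries of $q$. It does not depend on $x$. As $W_x^{(i)}$ has full support, $\Phi_i(q;x)>0$ exactly when $g_{i,q}\not\equiv0$. So the support of $P_x$ does not depend on $x$. From now on $q$ ranges over this common support.

**Step 3: likelihood ratios.** This step turns (6) into a formula for $P_{x^w}(q)/P_x(q)$, where $x^w$ is $x$ with the coordinates in $w$ flipped. Let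
$$\nu_{i,q,x}(y)=\frac{W_x^{(i)}(y)\,g_{i,q}(y)}{\Phi_i(q;x)} .$$
By (6) this is the conditional law of $y^{(i)}$ given transcript $q$ under input $x$: the joint probability of $\{y^{(i)}=y\}$ and $q$ is $W_x^{(i)}(y)g_{i,q}(y)\prod_{j\ne i}\Phi_j(q;x)$. For $w\subseteq A$ let $L_{x,w}^{(i)}=W_{x^w}^{(i)}/W_x^{(i)}$. Each table entry $t$ with $s_t\in w$ contributes a factor $e^{-\lambda}$ (if $y_{i,t}=x_{s_t}$) or $e^{\lambda}$ (if not), and other entries contribute $1$. There are at most $d|w|$ such entries. Moreover $\Phi_i(q;x^w)=\mathbb E_{W_x^{(i)}}[L_{x,w}^{(i)}g_{i,q}]=\Phi_i(q;x)\,\mathbb E_{\nu_{i,q,x}}L^{(i)}_{x,w}$. Therefore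
$$\Lambda^{-|w|}\le L^{(i)}_{x,w}\le\Lambda^{|w|},\qquad\frac{P_{x^w}(q)}{P_x(q)}=\prod_{i=0}^n\mathbb E_{\nu_{i,q,x}}L_{x,w}^{(i)}.\tag{7}$$

## 6. Most small flips survive the transcript

Formula (7) has $n+1$ factors, each as small as $\Lambda^{-|w|}$, so taken alone it allows $P_{x^w}(q)$ to be exponentially smaller than $P_x(q)$. But $q$ has only $2T+1$ bits, so it cannot tell much about all tables at once, and a typical $w$ feels little of what it tells.

**Lemma 1.** Let $B_1,\dots,B_N\subseteq A$ be disjoint sets of size $r$. For every $x$, $\sum_{s=1}^ND(P_x\|P_{x^{B_s}})\le\Lambda^{3r}(T+1)$.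

**Step 4: divergence in terms of squared means.** This step removes the logarithm and the first-order term. Put $\kappa=\Lambda^r$, $\nu_{i,q}=\nu_{i,q,x}$ and $\sigma_s^{(i)}=L^{(i)}_{x,B_s}-1\in[\kappa^{-1}-1,\kappa-1]$. From $\ln v\ge1-1/v$ with $v=1+\xi\ge\kappa^{-1}$,
$$-\ln(1+\xi)\le\frac{-\xi}{1+\xi}=-\xi+\frac{\xi^2}{1+\xi}\le-\xi+\kappa\xi^2 .$$
By (7),
$$D(P_x\|P_{x^{B_s}})=\mathbb E_{q\sim P_x}\sum_i-\ln\bigl(1+\mathbb E_{\nu_{i,q}}\sigma_s^{(i)}\bigr)\le\sum_i\Bigl(-\mathbb E_q\mathbb E_{\nu_{i,q}}\sigma_s^{(i)}+\kappa\,\mathbb E_q\bigl(\mathbb E_{\nu_{i,q}}\sigma^{(i)}_s\bigr)^2\Bigr).$$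
Because $\nu_{i,q}$ is a conditional law given $q$, $\mathbb E_q\mathbb E_{\nu_{i,q}}\sigma_s^{(i)}=\mathbb E_{W_x^{(i)}}\sigma_s^{(i)}=0$. Only the squares remain.

**Step 5: squared means are paid for by information.** This step bounds the sum over $s$ of the squares. Fix $i,q$ and set $\nu=\nu_{i,q}$, $W=W_x^{(i)}$, $m_s=\mathbb E_\nu\sigma_s^{(i)}$, $S=\sum_sm_s^2$. Under $W$ the $\sigma_s^{(i)}$, $s=1,\dots,N$, are independent (disjoint $B_s$ use disjoint table entries). They have mean zero and lie in an interval of length at most $\kappa$. By Hoeffding's lemma, $\ln\mathbb E_We^{\sum_sv_s\sigma_s^{(i)}}\le\kappa^2\|v\|^2/8$. The Donsker–Varadhan inequality with $X=\frac4{\kappa^2}\sum_sm_s\sigma_s^{(i)}$ gives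
$$\frac4{\kappa^2}S\le D(\nu\|W)+\frac{\kappa^2}8\cdot\frac{16}{\kappa^4}S=D(\nu\|W)+\frac2{\kappa^2}S,\qquad\text{i.e.}\qquad S\le\frac{\kappa^2}2D(\nu\|W).$$

**Step 6: the information budget.** This step completes Lemma 1. Summing Step 4 over $s$ and inserting Step 5, then using (3) for the tables (independent since $x$ is fixed),
$$\sum_sD(P_x\|P_{x^{B_s}})\le\frac{\kappa^3}2\sum_i\mathbb E_qD(\nu_{i,q}\|W_x^{(i)})=\frac{\kappa^3}2\sum_iI(y^{(i)};q)\le\frac{\kappa^3}2I\bigl(y^{(0)},\dots,y^{(n)};q\bigr).$$
The last information is at most $(2T+1)\ln2$, and $\frac{1}2(2T+1)\ln2\le T+1$. $\square$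

**Step 7: a random 12-flip.** This step turns Lemma 1 into a statement on single flips. Choose $\lfloor|A|/12\rfloor\ge|A|/24\ge n/48$ disjoint $12$-subsets of $A$ uniformly at random, and then a uniformly random one of them, $w$. This is a uniform $12$-subset of $A$. By Lemma 1 with $r=12$ and by (4), for every $x$,
$$\mathbb E_wD(P_x\|P_{x^w})\le48\,\Lambda^{36}\frac{T+1}n\le48(\ln n)^{1/4}(c\ln\ln n+1)=:\bar D.\tag{8}$$
For laws $P,Q$ with common support, since $(\ln v)^+\le v$,
$$\mathbb E_P\Bigl(\ln\frac PQ\Bigr)^+=D(P\|Q)+\mathbb E_P\Bigl(\ln\frac QP\Bigr)^+\le D(P\|Q)+\mathbb E_P\frac QP=D(P\|Q)+1 .$$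
By Markov's inequality with $a:=\ln n$, for every $x$,
$$\Pr_{q\sim P_x,\,w}\bigl[P_{x^w}(q)<e^{-a}P_x(q)\bigr]\le\frac{\bar D+1}a.\tag{9}$$
The right side tends to $0$ because $\Lambda^{36}$ is only $(\ln n)^{1/4}$; this fixes the choice of $c$.

**Step 8: likelihoods around a center are spread out.** This step passes from pairs of inputs to whole clouds. Let $\mathcal S$ be the set of $6$-subsets of $A$, so $(n/12)^6\le|\mathcal S|\le n^6$. Draw $x$ uniform, $q\sim P_x$, and $u,u'\in\mathcal S$ uniform, independent of each other and of $(x,q)$. Put $z=x^u$. Then $x=z^u$ and $z^{u'}$ are two points of the cloud around $z$. We have $\Pr[u\cap u'\ne\emptyset]\le36/|A|\le72/n$. Given disjointness, $u\cup u'$ is a uniform $12$-subset of $A$ and $z^{u'}=x^{u\cup u'}$. By (9),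
$$\Pr\bigl[P_{z^{u'}}(q)<e^{-a}P_x(q)\bigr]\le\frac{72}n+\frac{\bar D+1}a .$$
By Markov's inequality, applied to the fraction of $u'$ violating this, except with probability at most
$$\tau:=2\Bigl(\frac{72}n+\frac{\bar D+1}{\ln n}\Bigr)$$
over $(x,q,u)$, at least half of all $u'\in\mathcal S$ satisfy $P_{z^{u'}}(q)\ge e^{-a}P_x(q)$. In that case $\sum_{u'}P_{z^{u'}}(q)\ge\frac12|\mathcal S|e^{-a}P_x(q)$, that is,
$$P_{z^u}(q)=P_x(q)\le\theta\sum_{u'\in\mathcal S}P_{z^{u'}}(q),\qquad\theta:=\frac{2e^a}{|\mathcal S|}=\frac{2n}{|\mathcal S|}.\tag{10}$$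

**Definition (heavy).** A triple $(z,q,u)$ is heavy if (10) fails, that is, if $P_{z^u}(q)$ exceeds $2n$ times the average of $P_{z^{u'}}(q)$ over $u'\in\mathcal S$.

*Example.* Let every processor broadcast its input once and let $P_0$ output the parity of the received bits. Apart from constant entries, $q$ is $o$, and $P_x(q)=\frac12(1\pm(1-2\varepsilon)^n)$, with the sign depending only on $o$ and the parity of $x$. A flip of six bits preserves parity, so all $P_{z^u}(q)$, $u\in\mathcal S$, are equal and no triple is heavy.

Since $(x,u)\mapsto(z,u)$ is a bijection, $(z,q,u)$ is drawn with probability $2^{-n}|\mathcal S|^{-1}P_{z^u}(q)$. So we have shown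
$$2^{-n}|\mathcal S|^{-1}\sum_{(z,q,u)\text{ heavy}}P_{z^u}(q)\le\tau.\tag{11}$$

## 7. A small net for the likelihoods around a center

By (7), $P_{z^u}(q)/P_z(q)$ is a product over $i$ of means of $L_{z,u}^{(i)}$ under $\nu_{i,q,z}$. The function $L_{z,u}^{(i)}$ depends on the schedule and not on the rules $B_t$; the rules enter only through the measures $\nu_{i,q,z}$. A mean under an unknown measure can be replaced by an average over a few sample points. Those sample points are tables, and there are few lists of tables. Put
$$\gamma=n^{-1/8},\qquad\zeta=\frac\gamma{4(n+1)},\qquad M=\bigl\lceil6\Lambda^{24}\zeta^{-2}\ln(2n)\bigr\rceil .$$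

**Definition (net functions).** Given a schedule, $z\in\{0,1\}^n$ and $\mathbf y=(y_{i,m})_{0\le i\le n,\,1\le m\le M}$, where each $y_{i,m}$ is a possible table of processor $i$, define for $u\in\mathcal S$
$$h(u)=h_{\mathbf y}(u)=\prod_{i=0}^n\frac1M\sum_{m=1}^ML_{z,u}^{(i)}(y_{i,m})>0 .$$

*Example.* With one table per processor in place of $M$, $L^{(i)}_{z,u}$ factors over the table entries, so $h(u)=\prod_{j\in u}a_j$, where $a_j$ is the product of the factors $e^{\pm\lambda}$ of all entries $t$ with $s_t=j$ in all the tables.

**Lemma 2.** For every protocol, $z$ and $q$ there is $\mathbf y$ such that for all $u\in\mathcal S$,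
$$\Bigl|h(u)-\frac{P_{z^u}(q)}{P_z(q)}\Bigr|\le\frac\gamma2\cdot\frac{P_{z^u}(q)}{P_z(q)} .$$

**Step 9: proof of Lemma 2 by sampling.** This step finds $\mathbf y$ at random. For each $i$ draw $y_{i,1},\dots,y_{i,M}$ i.i.d. from $\nu_{i,q,z}$. By (7), $L_{z,u}^{(i)}\in[\Lambda^{-6},\Lambda^6]$, an interval of length at most $\Lambda^6$. By Hoeffding's inequality with $\delta=\zeta\Lambda^{-6}$, the empirical mean deviates from $\mathbb E_{\nu_{i,q,z}}L_{z,u}^{(i)}$ by more than $\delta$ with probability at most $2e^{-2M\zeta^2\Lambda^{-24}}\le2(2n)^{-12}$. There are at most $n^6(n+1)$ pairs $(u,i)$, and $2n^6(n+1)(2n)^{-12}<1$. So some choice of $\mathbf y$ works for all $u$ and $i$. Since $\mathbb E_{\nu_{i,q,z}}L_{z,u}^{(i)}\ge\Lambda^{-6}$, each of the $n+1$ factors of $h(u)$ is then correct up to a factor in $[1-\zeta,1+\zeta]$. By (7), $h(u)P_z(q)/P_{z^u}(q)$ lies in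
$$\bigl[(1-\zeta)^{n+1},(1+\zeta)^{n+1}\bigr]\subseteq\bigl[1-\tfrac\gamma4,e^{\gamma/4}\bigr]\subseteq\bigl[1-\tfrac\gamma2,1+\tfrac\gamma2\bigr],$$
using Bernoulli's inequality on the left and $e^v\le1+2v$ for $0\le v\le1$ on the right. $\square$

## 8. A random function against the whole net

**Step 10: one net function.** This step bounds the correlation of a random $F=(-1)^f$ with the non-concentrated part of one fixed $h$. For a triple (schedule, $z$, $\mathbf y$) put $H=\sum_{u\in\mathcal S}h(u)$ and $V'=\{u\in\mathcal S:h(u)\le3\theta H\}$. The points $z^u$ are distinct, so the signs $F(z^u)$ are independent and uniform. Also $\sum_{u\in V'}h(u)^2\le3\theta H\cdot H$. By Hoeffding's inequality with $t=\frac\gamma4H$,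
$$\Pr_F\Bigl[\Bigl|\sum_{u\in V'}h(u)F(z^u)\Bigr|>\frac\gamma4H\Bigr]\le2\exp\Bigl(-\frac{\gamma^2H^2/16}{6\theta H^2}\Bigr)=2\exp\Bigl(-\frac{\gamma^2}{96\theta}\Bigr).\tag{12}$$

**Step 11: all net functions.** This step is the union bound that failed in Section 3. Note that $\Lambda$ and $M$ depend only on $n$, $\varepsilon$, not on the schedule. Tables have at most $T$ bits, so there are at most $(n+1)^T\,2^n\,2^{TM(n+1)}$ triples. By (4), $\Lambda^{24}\le(\ln n)^{1/6}$, and $\zeta^{-2}=16(n+1)^2n^{1/4}$, so $M=O(n^{2.25}\,\mathrm{polylog}\,n)$. With $T=O_\varepsilon(n\ln\ln n)$, the logarithm of the number of triples is at most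
$$T\ln(n+1)+n\ln2+TM(n+1)\ln2=O_\varepsilon(n^{4.25}\,\mathrm{polylog}\,n)\le n^{4.3}$$
for large $n$. On the other hand,
$$\frac{\gamma^2}{96\theta}=\frac{n^{-1/4}|\mathcal S|}{192\,n}\ge\frac{n^{4.75}}{192\cdot12^6}\ge n^{4.7}$$
for large $n$. Since $2e^{n^{4.3}-n^{4.7}}\le e^{-n^{4.6}}$ for large $n$, we conclude: for $n\ge n_0(\varepsilon)$, except with probability at most $e^{-n^{4.6}}$ over $f$,
$$\Bigl|\sum_{u\in V'}h(u)F(z^u)\Bigr|\le\frac\gamma4H\quad\text{for all schedules of length }T\text{, all }z\text{ and all }\mathbf y.\tag{13}$$
This is where flips of size six are used. With flips of size $\ell$ and the same $a$ and $\gamma$, the exponent in (12) is of order $n^{\ell-1.25}$ while the net costs $n^{4.25}$ up to logarithmic factors, and $\ell=6$ is the first integer that wins.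

## 9. From the net to the success probability

Fix $f$ satisfying (13) and any protocol with $T$ broadcasts. Let $O(q)=(-1)^o$, and let $p_{\rm succ}$ be the success probability for uniform $x$.

**Step 12: averaging over centers.** This step rewrites the advantage as an average over clouds. Since $F(x)O(q)$ is $1$ on success and $-1$ on failure, inserting a uniform $u\in\mathcal S$ and substituting $(x,u)\mapsto(z,u)$, $z=x^u$, gives
$$2p_{\rm succ}-1=\mathbb E_x\sum_qP_x(q)F(x)O(q)=2^{-n}|\mathcal S|^{-1}\sum_{z,q}O(q)\sum_{u\in\mathcal S}p_uF(z^u),\quad p_u:=P_{z^u}(q).\tag{14}$$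

**Step 13: one cloud.** This step bounds the inner sum. Fix $(z,q)$, let $\Sigma=\sum_up_u$, and take $h$ from Lemma 2. As $\gamma\le1$, Lemma 2 gives $h(u)\le\frac32p_u/P_z(q)$ and $\frac12\Sigma/P_z(q)\le H\le\frac32\Sigma/P_z(q)$. If $(z,q,u)$ is not heavy, then $p_u\le\theta\Sigma$, so
$$h(u)\le\frac32\theta\frac\Sigma{P_z(q)}\le3\theta H,$$
that is, $u\in V'$. So every $u\notin V'$ is heavy. On $V'$ we replace $p_u$ by $P_z(q)h(u)$, at a cost of at most $\frac\gamma2p_u$ each. By (13),
$$\Bigl|\sum_up_uF(z^u)\Bigr|\le\sum_{u\text{ heavy}}p_u+\frac\gamma2\Sigma+P_z(q)\Bigl|\sum_{u\in V'}h(u)F(z^u)\Bigr|\le\sum_{u\text{ heavy}}p_u+\frac\gamma2\Sigma+\frac\gamma4P_z(q)H .$$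
Since $P_z(q)H\le\frac32\Sigma$, the last two terms total at most $\frac78\gamma\Sigma\le\gamma\Sigma$.

**Step 14: summing up.** This step finishes the proof of Theorem 2. Sum over $(z,q)$ in (14), using (11) and $2^{-n}|\mathcal S|^{-1}\sum_{z,q,u}P_{z^u}(q)=1$. The result is
$$2p_{\rm succ}-1\le\tau+\gamma .$$
By (8), $\tau=O_\varepsilon\bigl((\ln n)^{-3/4}\ln\ln n\bigr)$, and $\gamma=n^{-1/8}$. So $\tau+\gamma\le(\ln n)^{-1/2}$ for $n\ge n_0(\varepsilon)$, after enlarging $n_0(\varepsilon)$ if necessary. $\blacksquare$

## 10. Tightness, small noise and public randomness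

If $P_0$ learns $x$ with probability at least $1-n^{-2}\ge\frac23$, it can compute any $f(x)$. So by Theorems 1 and 2 the maximum over $f:\{0,1\}^n\to\{0,1\}$ of the constant-error cost is $\Theta_\varepsilon(n\log\log n)$, and this order is attained by all but an $e^{-n^{4.6}}$ fraction of $f$.

The order in $\varepsilon$ is right for small noise too. Fix $\varepsilon\le\frac1{10}$. Then $\lambda\le\ln\frac1\varepsilon$, so $c\ge\frac1{288\ln(1/\varepsilon)}$. Also
$$\ln\frac1{\beta_\varepsilon}\ge\frac12\ln\frac1\varepsilon-\ln2\ge0.19\ln\frac1\varepsilon,$$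
because $0.31\ln10>0.71>\ln2$. The protocol of Section 2 costs $n(\rho+3\rho')$, where $\rho=\frac{\ln b}{\ln(1/\beta_\varepsilon)}+O_\varepsilon(1)$, $\rho'=O_\varepsilon(1)$ and $\ln b=\ln\ln n+O(1)$. As $1/0.19<7$, for $n\ge n_1(\varepsilon)$ this maximal cost lies between
$$\frac1{288}\cdot\frac{n\ln\ln n}{\ln(1/\varepsilon)}\qquad\text{and}\qquad7\cdot\frac{n\ln\ln n}{\ln(1/\varepsilon)} ,$$
and the lower bound holds for all but an $e^{-n^{4.6}}$ fraction of $f$.

Finally, the bound in Theorem 2 is for average success under uniform inputs. So it persists if the processors also share public randomness: fix the value of the public randomness that is best for the average success, and apply the theorem to the resulting protocol.
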